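# Total Boolean functions with approximate degree $\min\{n^c\log(1/\varepsilon),\,n\}$

## 1. Which exponents occur

**Theorem 1.** For a total Boolean function $f:\{-1,1\}^n\to\{-1,1\}$ and $\varepsilon\in(0,1)$, let $\widetilde{\deg}_\varepsilon(f)$ be the least degree of a real multilinear polynomial $p$ with $|p(x)-f(x)|\le\varepsilon$ for all $x\in\{-1,1\}^n$. There is a family $f=(f_n)_{n\ge1}$, with $f_n$ on $n$ bits, such that
$$\widetilde{\deg}_\varepsilon(f_n)=\Theta\bigl(\min\{n^{2/3}\log(1/\varepsilon),\,n\}\bigr)\qquad\text{for all } n \text{ and all }\varepsilon\in(0,1/3].$$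

**Theorem 2.** There are absolute constants $0<a<A$ such that for all $n\ge1$ and all real $d\in[\sqrt n,n]$ there is an explicit total $f$ on $n$ bits with
$$a\min\{d\log(1/\varepsilon),n\}\le\widetilde{\deg}_\varepsilon(f)\le A\min\{d\log(1/\varepsilon),n\}\qquad\text{for all }\varepsilon\in(0,1/3].$$
In particular ($d=n^c$), every $c\in[1/2,1)$ is achievable, with constants independent of $c$.

**Theorem 3.** If $d(n)\ge1$ and a family of total functions satisfies $\widetilde{\deg}_\varepsilon(f_n)=\Theta(\min\{d(n)\log(1/\varepsilon),n\})$ for all $\varepsilon\in[2^{-n},1/3]$, then $d(n)=\Omega(\sqrt n)$. In particular no $c\in(0,1/2)$ is achievable.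

Here and below $\log=\log_2$, and the constants hidden in $\Theta$, $O$, $\Omega$ depend on neither $n$ nor $\varepsilon$.

The three theorems answer the following problem, posed in "Approximate Degree in Classical and Quantum Computing" (https://people.cs.georgetown.edu/jthaler/adegFnT.pdf): for some constant $c\in(0,1)$, exhibit a total Boolean function with $\varepsilon$-approximate degree $\Theta(\min\{n^c\log(1/\varepsilon),n\})$ for all $\varepsilon\in[2^{-n},1/3]$, or show that no such function exists. Such functions exist, and for $c\in(0,1)$ they exist exactly when $c\ge1/2$. Theorem 1 already settles the question as posed and its proof is self-contained. Theorem 2 rests on one cited theorem about expander graphs, and Theorem 3 on one cited theorem about degree.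

## 2. Reading the profile $\min\{d\log(1/\varepsilon),n\}$

Fix $n$ and plot $\widetilde{\deg}_\varepsilon(f)$ against $\ell=\log(1/\varepsilon)$. The theorems ask for a graph that, up to constant factors, starts at height $d$ (when $\varepsilon=1/3$), climbs linearly with slope $d$, reaches height $n$ at $\ell=n/d$, and is flat from there on. So at the very mild error $\varepsilon=2^{-n/d}$ the function must already be about as hard as it can ever be. For $d=n^{2/3}$ this error is $2^{-n^{1/3}}$, far larger than $2^{-n}$.

Some conventions, used throughout. A point $x\in\{-1,1\}^N$ is identified with $z\in\mathbb F_2^N$ by $x_i=(-1)^{z_i}$. A set $W$ of coordinates is identified with its indicator vector in $\mathbb F_2^N$, and $|W|$ is its Hamming weight. The monomial $\prod_{i\in W}x_i$ is then the character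
$$\chi_W(z)=(-1)^{\langle W,z\rangle},\qquad\text{of degree }|W|.$$
Since $x_i^2=1$ on the cube, any polynomial may be reduced to a multilinear one without raising its degree or changing its values. Every function on the cube is given by exactly one multilinear polynomial, and $\deg(f)$ denotes the degree of that polynomial.

Three facts follow from the definition. First, $\widetilde{\deg}_\varepsilon(f)$ does not decrease when $\varepsilon$ decreases. Second, $\widetilde{\deg}_\varepsilon(f)\le\deg(f)\le n$. Third, adding dummy variables does not change $\widetilde{\deg}_\varepsilon(f)$: from an approximant that uses the dummy variables, fix them to constants.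

**Example (parity).** Let $f=x_1x_2\cdots x_k$, padded to $n\ge k$ variables. By the third fact we may work with the $k$ variables alone. A polynomial $p$ of degree less than $k$ is orthogonal to $f$, because distinct monomials are orthogonal. So $\sum_x (f-p)f=2^k$, a sum of $2^k$ terms, and hence $\max|f-p|\ge1$. Thus $\widetilde{\deg}_\varepsilon(f)=k$ for every $\varepsilon\in(0,1)$. For $k=n$ this is the flat profile with $d=n$. For smaller $k$ we can start at any height $k$ we like, but the graph never climbs, and at $\varepsilon=2^{-n}$ it must have height $\Omega(n)$. So a parity does not give any $c<1$.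

We need a function that climbs, and the next section shows that it must climb at the greatest possible rate.

## 3. Amplification, and why two error levels suffice

**Lemma 1 (amplification).** For every Boolean $f$ and $0<\varepsilon_0\le\varepsilon\le1/3$,
$$\widetilde{\deg}_{\varepsilon_0}(f)\le18\,\frac{\log(1/\varepsilon_0)}{\log(1/\varepsilon)}\,\widetilde{\deg}_\varepsilon(f).$$

The proof treats the approximant as the bias of a coin and takes the majority of $s$ tosses.

*Proof.*

**Step 1: turn the approximant into a probability.** Let $|p-f|\le\varepsilon$ on the cube with $\deg p=\widetilde{\deg}_\varepsilon(f)$, and put $\alpha=\frac12\bigl(1+\frac{p}{1+\varepsilon}\bigr)$. Since $|p|\le1+\varepsilon$, we have $\alpha\in[0,1]$. Let $\alpha_0=\varepsilon/(1+\varepsilon)\le\frac12$. If $f=-1$ then $p\le-1+\varepsilon$, so $\alpha\le\frac12\cdot\frac{2\varepsilon}{1+\varepsilon}=\alpha_0$. If $f=1$ then $p\ge1-\varepsilon$, so $1-\alpha\le\alpha_0$.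

**Step 2: bound the failure of a majority.** For odd $s$ let $\mathrm{Maj}_s(\alpha)=\sum_{i>s/2}\binom si\alpha^i(1-\alpha)^{s-i}$, a polynomial of degree at most $s$ in $\alpha$. Suppose $f=-1$, so $\alpha\le\alpha_0\le\frac12$. For $i>s/2$ we have $\alpha^i(1-\alpha)^{s-i}\le(\alpha(1-\alpha))^{s/2}$, because $\alpha\le1-\alpha$ and so moving exponent from $1-\alpha$ to $\alpha$ only decreases the product. The binomials sum to at most $2^s=4^{s/2}$, and $\alpha(1-\alpha)$ is increasing on $[0,\frac12]$. Hence
$$0\le\mathrm{Maj}_s(\alpha)\le(4\alpha_0(1-\alpha_0))^{s/2}=\Bigl(\frac{4\varepsilon}{(1+\varepsilon)^2}\Bigr)^{s/2}.$$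
Since $s$ is odd, $1-\mathrm{Maj}_s(\alpha)=\mathrm{Maj}_s(1-\alpha)$, so when $f=1$ the same bound holds for $1-\mathrm{Maj}_s(\alpha)$.

**Step 3: compare the base with a power of $\varepsilon$.** We claim that $\frac{4\varepsilon}{(1+\varepsilon)^2}\le\varepsilon^{1/4}$ for $0<\varepsilon\le\frac13$. Put $\ell=\ln(1/\varepsilon)$ and take logarithms. The claim becomes $\nu(\ell)\le\frac34\ell$, where $\nu(\ell)=\ln4-2\ln(1+e^{-\ell})$. Now $\nu(0)=0$, and $\nu'(\ell)=2/(e^\ell+1)$ is decreasing, so $\nu$ is concave and $\nu(\ell)/\ell$ is nonincreasing. It therefore suffices to check the smallest $\ell$, that is, $\varepsilon=1/3$. There the claim reads $\frac34\le3^{-1/4}$, which holds because $(3/4)^4=81/256<1/3$.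

**Step 4: choose $s$.** By Steps 2 and 3, $2\,\mathrm{Maj}_s(\alpha)-1$ differs from $f$ by at most $2\varepsilon^{s/8}\le\varepsilon^{s/8-1}$, using $2\le1/\varepsilon$. Let $r=\log(1/\varepsilon_0)/\log(1/\varepsilon)\ge1$ and let $s$ be the least odd integer with $s\ge16r$. Then $s\le16r+2\le18r$ and $s/8-1\ge2r-1\ge r$, so the error is at most $\varepsilon^r=\varepsilon_0$. The degree is at most $s\deg p\le18r\deg p$. $\square$

Lemma 1 gives the upper half of the profile at every $\varepsilon$ from a bound at $\varepsilon=1/3$. Read backwards, it also transfers a lower bound at a tiny error up to all larger errors.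

**Lemma 2 (two levels).** Let $m,k\ge1$ be integers, and let $f$ depend on $mk\le n$ of its $n$ variables. Suppose $\widetilde{\deg}_{1/3}(f)\le Kk$ and $\widetilde{\deg}_{2^{-m}}(f)\ge mk/10$. Then for all $\varepsilon\in(0,1/3]$,
$$\tfrac1{180}\min\{k\log(1/\varepsilon),mk\}\le\widetilde{\deg}_\varepsilon(f)\le\min\{18Kk\log(1/\varepsilon),n\}.$$

*Proof.* For the upper bound, Lemma 1 from error $1/3$ to error $\varepsilon$ gives $\widetilde{\deg}_\varepsilon(f)\le18\,\frac{\log(1/\varepsilon)}{\log3}\,Kk$, and $\log3\ge1$. The bound $n$ is trivial. For the lower bound, if $\varepsilon\le2^{-m}$ then $\widetilde{\deg}_\varepsilon(f)\ge\widetilde{\deg}_{2^{-m}}(f)\ge mk/10$ by monotonicity. If $2^{-m}\le\varepsilon\le\frac13$, Lemma 1 with $\varepsilon_0=2^{-m}$ gives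
$$\frac{mk}{10}\le\widetilde{\deg}_{2^{-m}}(f)\le18\,\frac{m}{\log(1/\varepsilon)}\,\widetilde{\deg}_\varepsilon(f),$$
so $\widetilde{\deg}_\varepsilon(f)\ge\frac1{180}k\log(1/\varepsilon)$. $\square$

The task is now concrete. With $mk\approx n$, find a total function on $mk$ bits whose degree is $O(k)$ at error $1/3$ and $\Omega(mk)$ at error $2^{-m}$. Then $d=k$.

## 4. The OR of parities misses by $\sqrt m$

A sensible first attempt is to arrange $mk$ bits as $k$ words $z_1,\dots,z_k\in\mathbb F_2^m$ and ask whether $z_1+\dots+z_k\ne0$. With $x_{ij}=(-1)^{(z_j)_i}$, coordinate $i$ of the sum is encoded by $y_i=\prod_jx_{ij}$, and the function is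
$$F_{m,k}=\mathrm{OR}_m(y_1,\dots,y_m),\qquad \mathrm{OR}_m(y)=\begin{cases}1&\text{if }y=(1,\dots,1),\\-1&\text{otherwise.}\end{cases}$$
The parities force degree $k$ per coordinate and the OR should supply the climb. We compute how this attempt behaves.

**The parities multiply the degree by exactly $k$.** We claim $\widetilde{\deg}_\varepsilon(F_{m,k})=k\cdot\widetilde{\deg}_\varepsilon(\mathrm{OR}_m)$ for every $\varepsilon\in(0,1)$. The inequality $\le$ is substitution. For $\ge$, let $p$ approximate $F_{m,k}$ within $\varepsilon$. Average $p$ over all sign changes $x_{ij}\mapsto a_{ij}x_{ij}$ with $\prod_ja_{ij}=1$ for every $i$. These changes preserve $F_{m,k}$, so the average $\bar p$ is still an $\varepsilon$-approximant, and $\deg\bar p\le\deg p$. A monomial that contains $x_{ij}$ but not $x_{ij'}$, for some $i,j,j'$, averages to $0$, because flipping both $a_{ij}$ and $a_{ij'}$ is allowed and negates it. So in $\bar p$ each monomial contains, for each $i$, all of $x_{i1},\dots,x_{ik}$ or none. That is, $\bar p=q(y)$ with $\deg\bar p=k\deg q$, and $q$ approximates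 $\mathrm{OR}_m$ within $\varepsilon$ because every $y\in\{-1,1\}^m$ arises.

**Chebyshev polynomials.** Let $T_D$ be the Chebyshev polynomial of the first kind, $T_D(\cos\theta)=\cos D\theta$, with $D\ge1$. Then $|T_D|\le1$ on $[-1,1]$ and $T_D(1)=1$. Letting $\theta\to0$ in $T_D'(\cos\theta)=D\sin D\theta/\sin\theta$ gives $T_D'(1)=D^2$. All $D$ roots lie in $(-1,1)$, so by Rolle all roots of $T_D'$ and $T_D''$ do too. The leading coefficient is positive, so $T_D$ is convex on $[1,\infty)$. Therefore
$$T_D(1+\mu)\ge1+D^2\mu\qquad(\mu\ge0).\tag{1}$$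
For $x\ge1$ we also have $T_D(x)=\frac12\bigl((x+\sqrt{x^2-1})^D+(x-\sqrt{x^2-1})^D\bigr)$. With $x=1+\mu$ and $x^2-1=2\mu+\mu^2\ge2\mu$ this gives $T_D(1+\mu)\ge\frac12(1+\sqrt{2\mu})^D$.

**OR at constant error.** Let $t$ be the number of $i$ with $y_i=1$, a degree-one polynomial in $y$. If $g(m)=1$ and $|g(t)|\le\varepsilon/2$ for $t=0,\dots,m-1$, then $2g(t)-1$ is an $\varepsilon$-approximant of $\mathrm{OR}_m$. For $m\ge2$ take $g(t)=T_D(\frac t{m-1})/T_D(\frac m{m-1})$ with $D=\lceil\sqrt{6m}\,\rceil$. By (1), $|g|\le(1+\frac{D^2}{m-1})^{-1}\le\frac16$ on $[0,m-1]$. So $\widetilde{\deg}_{1/3}(\mathrm{OR}_m)=O(\sqrt m)$. In the other direction, the coefficient of $y_1\cdots y_m$ in $\mathrm{OR}_m=2\prod_i\frac{1+y_i}2-1$ is $2^{1-m}\ne0$, so $\deg(\mathrm{OR}_m)=m$, and the theorem quoted in Section 9 gives $\widetilde{\deg}_{1/3}(\mathrm{OR}_m)=\Omega(\sqrt m)$.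

**OR at error $2^{-\sqrt m}$.** Let $m\ge16$ and $s=\lceil\sqrt m\,\rceil\le m/2$. We claim $\widetilde{\deg}_{2^{-s}}(\mathrm{OR}_m)=O(m^{3/4}\log m)$. Take
$$g(t)=\prod_{i=1}^s\frac{t-m+i}{i}\cdot\frac{T_D\bigl(\frac t{m-s-1}\bigr)}{T_D\bigl(\frac m{m-s-1}\bigr)}.$$
Then $g(m)=1$, and $g$ vanishes at $t=m-1,\dots,m-s$. For an integer $t\in[0,m-s-1]$ the first factor has absolute value $\binom{m-t-1}{s}\le m^s$, and the numerator of the second is at most $1$ in absolute value. The denominator is $T_D(1+\mu)$ with $\mu=\frac{s+1}{m-s-1}\ge\frac sm$. With $u=\sqrt{2s/m}\le1$ it is at least $\frac12(1+u)^D\ge\frac12 2^{uD}$, since $1+u\ge2^u$ on $[0,1]$. Choosing $D=\lceil(s\log m+s+2)/u\rceil$ gives $|g(t)|\le2m^s2^{-uD}\le2^{-s-1}$, as needed. The degree is at most $s+D=O(\sqrt{ms}\,\log m)=O(m^{3/4}\log m)$.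

**The verdict.** Suppose the functions $F_{m,k}$, with $n=mk$, had the profile $\Theta(\min\{d\log(1/\varepsilon),n\})$. At $\varepsilon=1/3$ the degree is $\Theta(k\sqrt m)$, so $d=\Omega(k\sqrt m)$. At $\varepsilon=2^{-s}$ the profile then demands $\Omega(\min\{k\sqrt m\,s,mk\})=\Omega(mk)$, but the degree is only $O(k\,m^{3/4}\log m)$. This is a contradiction once $m$ is large. If $m$ stays bounded, the degree is at least $k\ge n/m=\Omega(n)$ at every $\varepsilon\le 1/3$, and no $c<1$ is obtained.

Compare with the target of Section 3. We shall see in Section 5 that $F_{m,k}$ does have full degree $mk$ at error $2^{-m}$, as wanted. What breaks is the requirement at error $1/3$: the degree is $\Theta(k\sqrt m)$ instead of $O(k)$. The extra $\sqrt m$ is the cost of finding a single nonzero coordinate among $m$. If a nonzero sum always had a constant fraction of nonzero coordinates, then averaging over one random coordinate would detect it, and each coordinate costs degree $k$. Linear codes have this property.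

## 5. Sums of codewords, and the lower bound from characters on $B^k$

A linear code is a subspace $B\subseteq\mathbb F_2^m$. Its dual is $B^\perp=\{w:\langle w,b\rangle=0\text{ for all }b\in B\}$, of dimension $m-\dim B$. For $w\in\mathbb F_2^m$,
$$\sum_{b\in B}(-1)^{\langle w,b\rangle}=\begin{cases}|B|&w\in B^\perp,\\0&w\notin B^\perp.\end{cases}\tag{2}$$
In the second case, choose $b_0\in B$ with $\langle w,b_0\rangle=1$; the shift $b\mapsto b+b_0$ negates the sum.

**Definition.** Let $B\subseteq\mathbb F_2^m$ be a linear code with $B\ne\{0\}$, and let $k\ge1$. For $z=(z_1,\dots,z_k)\in(\mathbb F_2^m)^k$ put $\varphi_{B,k}(z)=1$ if $z_1,\dots,z_k\in B$ and $z_1+\dots+z_k\ne0$, and $\varphi_{B,k}(z)=0$ otherwise. Let $f_{B,k}=1-2\varphi_{B,k}$, a total Boolean function on $mk$ bits.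

For $B=\mathbb F_2^m$ this is the OR of parities $F_{m,k}$. Since $f_{B,k}$ is total, it has a value at non-codewords, and an approximating polynomial must verify membership. This will be the main cost at error $1/3$. The lower bound, on the other hand, looks only at points of $B^k$.

The lower bound uses
$$\rho=\rho(B)=\max_{\gamma\in\mathbb F_2^m}\ \min\{|w|:w\in\gamma+B^\perp\},$$
the largest minimum weight of a coset of $B^\perp$.

**Example.** Let $m=4$ and let $B$ be the set of even-weight words, so $\dim B=3$ and $B^\perp=\{0000,1111\}$. The coset of $1100$ is $\{1100,0011\}$, with minimum weight $2$. No coset does better, since one of $w$ and $w+1111$ has weight at most $2$. So $\rho=2$. For $B=\mathbb F_2^m$ we have $B^\perp=\{0\}$ and $\rho=m$.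

**Example.** Let $m=k=2$ and $B=\{00,11\}=B^\perp$. The other coset is $\{01,10\}$, so $\rho=1$. The four points $(00,00),(00,11),(11,00),(11,11)$ of $B^2$ have $f_{B,2}=1,-1,-1,1$. On these points every variable takes the values $1,1,-1,-1$ or $1,-1,1,-1$, and both patterns, as well as the constant one, are orthogonal to $(1,-1,-1,1)$. So a polynomial of degree less than $2=k\rho$ has error at least $1=2/|B|$. The next proof does this in general.

We also need a standard count. With $H(\lambda)=\lambda\log\frac1\lambda+(1-\lambda)\log\frac1{1-\lambda}$,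
$$\sum_{i\le\lambda m}\binom mi\le2^{H(\lambda)m}\qquad(0<\lambda\le\tfrac12).\tag{3}$$
Indeed $1\ge\sum_{i\le\lambda m}\binom mi\lambda^i(1-\lambda)^{m-i}$, and since $\lambda\le1-\lambda$ each factor $\lambda^i(1-\lambda)^{m-i}$ with $i\le\lambda m$ is at least $\lambda^{\lambda m}(1-\lambda)^{(1-\lambda)m}=2^{-H(\lambda)m}$. Numerically, $H(1/10)=0.4689\ldots<0.47$.

**Lemma 3 (lower bound).** If $\dim B\ge m/2$, then $\widetilde{\deg}_{2^{-m}}(f_{B,k})\ge mk/10$.

*Proof.*

**Step 1: find a coset of $B^\perp$ all of whose vectors are heavy.** We show $\rho\ge m/10$. There are $2^{m-\dim B^\perp}=2^{\dim B}\ge2^{m/2}$ cosets of $B^\perp$. They are disjoint, and each contains a vector of weight at most $\rho$. So $2^{m/2}\le\sum_{i\le\rho}\binom mi$. If $\rho<m/10$, then by (3) the right side is at most $2^{H(1/10)m}<2^{0.47m}$, a contradiction.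

**Step 2: set up a dual witness.** Let $\gamma$ attain the maximum $\rho$. Since $\rho>0$, the coset $\gamma+B^\perp$ does not contain $0$, so $\gamma\notin B^\perp$. Put $S=B^k$ and
$$\Gamma(z)=(-1)^{\langle\gamma,\,z_1+\dots+z_k\rangle}.$$
We will show that on $S$ the function $\Gamma$ is orthogonal to all polynomials of degree less than $k\rho$, but not to $f_{B,k}$.

**Step 3: low-degree polynomials are orthogonal to $\Gamma$ on $S$.** Split a monomial as $W=(W_1,\dots,W_k)$ with $W_j\in\mathbb F_2^m$. Then
$$\sum_{z\in S}\chi_W(z)\Gamma(z)=\prod_{j=1}^k\ \sum_{z_j\in B}(-1)^{\langle W_j+\gamma,\,z_j\rangle}.$$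
By (2) this is $0$ unless $W_j+\gamma\in B^\perp$ for all $j$. In that case every $W_j$ lies in $\gamma+B^\perp$, so $|W|=\sum_j|W_j|\ge k\rho$. Hence $\sum_{z\in S}p\,\Gamma=0$ whenever $\deg p<k\rho$. In particular (constant $p$), $\sum_{z\in S}\Gamma=0$.

**Step 4: compute the correlation of $f_{B,k}$ with $\Gamma$.** As $z$ ranges over $S$, the sum $z_1+\dots+z_k$ takes each value in $B$ exactly $|B|^{k-1}$ times: choose $z_1,\dots,z_{k-1}$ freely, and then $z_k$ is determined. Therefore
$$\sum_{z\in S}f_{B,k}\Gamma=\sum_{z\in S}\Gamma-2\sum_{z\in S}\varphi_{B,k}\Gamma=-2|B|^{k-1}\sum_{0\ne b\in B}(-1)^{\langle\gamma,b\rangle}=2|B|^{k-1},$$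
because the sum over all $b\in B$ is $0$ by (2) and the term $b=0$ is $1$.

**Step 5: conclude.** Let $\deg p<k\rho$ and $\varepsilon=\max_z|p(z)-f_{B,k}(z)|$. By Steps 3 and 4,
$$2|B|^{k-1}=\Bigl|\sum_{z\in S}(p-f_{B,k})\Gamma\Bigr|\le\varepsilon|B|^k,$$
so $\varepsilon\ge2/|B|\ge2/2^m>2^{-m}$. Hence a $2^{-m}$-approximant has degree at least $k\rho\ge mk/10$. $\square$

For $B=\mathbb F_2^m$, where $\rho=m$, Steps 2 to 5 give degree $mk$ at error $2^{-m}$. This is the statement about $F_{m,k}$ promised in Section 4. Passing to a code of dimension at least $m/2$ costs a factor of at most $10$ here.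

## 6. Constant error: sample one coordinate, check the words with Chebyshev

Suppose nonzero words of $B$ have weight at least $\delta m$. On $B^k$, the average of the coordinates of $z_1+\dots+z_k$ is a polynomial of degree at most $k$ that is $0$ or at least $\delta$. This would be enough if only inputs in $B^k$ mattered. For the others we multiply by a polynomial that is $1$ on $B^k$ and small off it. It is the Chebyshev construction of Section 4, applied to a list of membership tests.

**Lemma 4 (upper bound).** Suppose every nonzero word of $B$ has weight at least $\delta m$, where $0<\delta\le1$. Suppose the indicator of $B^k$ is the AND of $M\ge2$ functions $\tau_1,\dots,\tau_M$ with values in $\{0,1\}$, each depending on at most $\Delta$ variables. Then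
$$\widetilde{\deg}_{1/3}(f_{B,k})\le\frac6{\delta^2}\Bigl(k+\Delta\bigl(\sqrt{8M/\delta}+1\bigr)\Bigr).$$

*Proof.*

**Step 1: build a membership polynomial that is exactly $1$ on $B^k$.** Let $\eta=\delta/8$, $D=\lceil\sqrt{M/\eta}\,\rceil$ and
$$G(t)=T_D\Bigl(\frac t{M-1}\Bigr)\Big/T_D\Bigl(\frac M{M-1}\Bigr).$$
Then $G(M)=1$. For $t\in[0,M-1]$ the numerator is at most $1$ in absolute value, and by (1) the denominator is at least $1+\frac{D^2}{M-1}\ge\frac{M}{\eta(M-1)}\ge\frac1\eta$. So $|G(t)|\le\eta$ there. Let $A(z)=G(\sum_i\tau_i(z))$. Each $\tau_i$ is a polynomial of degree at most $\Delta$, so $\deg A\le D\Delta$. On $B^k$ all tests pass, the sum is $M$, and $A=1$. Off $B^k$ the sum is one of $0,\dots,M-1$, and $|A|\le\eta$.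

**Step 2: build the sampling polynomial.** Let
$$R(z)=\frac1m\sum_{i=1}^m\frac12\Bigl(1-\prod_{j=1}^kx_{ij}\Bigr)=\frac1m|z_1+\dots+z_k|,\qquad x_{ij}=(-1)^{(z_j)_i}.$$
Then $R\in[0,1]$ on the cube and $\deg R\le k$.

**Step 3: multiply, and list the values.** Put $q=AR$, of degree at most $k+D\Delta$.

- Off $B^k$: $|q|\le\eta=\delta/8$.
- On $B^k$ with $\sum_jz_j=0$: $q=0$.
- On $B^k$ with $\sum_jz_j\ne0$: $q=R\in[\delta,1]$, because $\sum_jz_j$ is a nonzero word of $B$.

In the first two cases $f_{B,k}=1$ and $|q|\le\delta/8$. In the third, $f_{B,k}=-1$ and $q\in[\delta,1]$.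

**Step 4: separate the two ranges with a univariate polynomial.** Let $L=\lceil2/\delta^2\rceil\le\frac2{\delta^2}+1\le\frac3{\delta^2}$, so $2\le L\delta^2\le3$. Let $h(t)=(1-t^2)^L$ and $P=2h-1$. If $|t|\le\delta/8$, then $1\ge h(t)\ge1-Lt^2\ge1-\frac{L\delta^2}{64}$, so $|P(t)-1|\le\frac6{64}<\frac13$. If $t\in[\delta,1]$, then $0\le h(t)\le e^{-L\delta^2}\le e^{-2}$, so $|P(t)+1|\le2e^{-2}<\frac13$. Hence $P\circ q$, reduced to multilinear form, is a $1/3$-approximant of $f_{B,k}$. Its degree is at most $2L(k+D\Delta)\le\frac6{\delta^2}(k+D\Delta)$, and $D\le\sqrt{8M/\delta}+1$. $\square$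

For constant $\delta$ the bound is $O(k+\Delta\sqrt M)$, and we want $O(k)$. So the whole question is how to verify $k$ codewords with $\Delta\sqrt M=O(k)$. The simplest choice has one test "$z_j\in B$" per word. Then $M=k$ and $\Delta=m$, and the condition is $m\sqrt k=O(k)$, that is, $m=O(\sqrt k)$. With $mk\approx n$ the best balance is $k\approx n^{2/3}$, $m\approx n^{1/3}$. This is Theorem 1.

## 7. Random codes: $c=2/3$

**Lemma 5 (good codes by counting).** Let $0<\lambda\le\frac12$ and let $1\le r<m$ be an integer with $H(\lambda)m\le m-r$. Then there is a linear code of dimension $r$ in $\mathbb F_2^m$ all of whose nonzero words have weight at least $\lambda m$.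

*Proof.* By (3), and because the zero vector is also counted there, fewer than $2^{H(\lambda)m}$ nonzero vectors have weight less than $\lambda m$. Choose an $r$-dimensional subspace uniformly at random. By symmetry under invertible linear maps, each of the $2^m-1$ nonzero vectors is equally likely to lie in it, and it contains $2^r-1$ of them. So the probability for a given nonzero vector is $\frac{2^r-1}{2^m-1}\le2^{r-m}$. The expected number of nonzero words of weight less than $\lambda m$ in the subspace is therefore less than $2^{H(\lambda)m+r-m}\le1$, so some subspace has none. $\square$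

*Proof of Theorem 1.*

**Step 1: dispose of small $n$.** For $n<8$ let $f_n=x_1$. By the parity example $\widetilde{\deg}_\varepsilon(f_n)=1$. Since $\log(1/\varepsilon)\ge\log3>1$, the quantity $\min\{n^{2/3}\log(1/\varepsilon),n\}$ lies in $[1,7]$. So the claim holds with constants $1/7$ and $1$.

**Step 2: choose code and parameters.** For $n\ge8$ let
$$m=2\lfloor n^{1/3}/2\rfloor\in[\tfrac12n^{1/3},n^{1/3}],\qquad k=\lfloor n^{2/3}\rfloor\in[\tfrac12n^{2/3},n^{2/3}].$$
The lower bounds hold because $\lfloor y\rfloor\ge y/2$ for $y\ge1$. Thus $m\ge2$ is even, $k\ge4$ and $n/4\le mk\le n$. Apply Lemma 5 with $\lambda=1/10$ and $r=m/2$; this is allowed since $H(1/10)<\frac12$. It gives a code $B\subseteq\mathbb F_2^m$ with $\dim B=m/2$ and all nonzero weights at least $m/10$; take, say, the lexicographically first one. Let $f_n$ be $f_{B,k}$ padded with dummy variables to $n$ bits.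

**Step 3: check the two error levels.** Lemma 3 gives $\widetilde{\deg}_{2^{-m}}(f_n)\ge mk/10$. Apply Lemma 4 with the $M=k$ tests "$z_j\in B$", $\Delta=m$ and $\delta=1/10$. Since $m\sqrt k\le n^{2/3}\le2k$ and $m\le n^{2/3}\le2k$,
$$\widetilde{\deg}_{1/3}(f_n)\le600\bigl(k+\sqrt{80}\,m\sqrt k+m\bigr)\le600\,(1+2\sqrt{80}+2)\,k\le12600\,k.$$

**Step 4: fill in all $\varepsilon$.** By Lemma 2 with $K=12600$, for all $\varepsilon\in(0,1/3]$,
$$\widetilde{\deg}_\varepsilon(f_n)\ge\tfrac1{180}\min\{\tfrac12n^{2/3}\log(1/\varepsilon),\tfrac14n\}\ge\tfrac1{720}\min\{n^{2/3}\log(1/\varepsilon),n\},$$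
$$\widetilde{\deg}_\varepsilon(f_n)\le\min\{18Kn^{2/3}\log(1/\varepsilon),n\}\le18K\min\{n^{2/3}\log(1/\varepsilon),n\}.\qquad\blacksquare$$

Since $(0,1/3]\supset[2^{-n},1/3]$ for $n\ge2$ (for $n=1$ the latter interval is empty), the problem as posed is settled.

## 8. Codes with constant-size checks: every $d\ge\sqrt n$

In Theorem 1 the bottleneck was the verification cost $\Delta\sqrt M=m\sqrt k$. Suppose instead that membership in $B$ is the AND of $O(m)$ tests that look at $O(1)$ coordinates each. Then $k$ words need $M=O(mk)$ tests with $\Delta=O(1)$, and the cost is $O(\sqrt{mk})=O(\sqrt n)$. This is $O(k)$ as soon as $k\ge\sqrt n$. Codes of this kind are Tanner (expander) codes as in Sipser–Spielman (IEEE Trans. Inform. Theory 42 (1996)): the coordinates are the edges of a graph, and at each vertex the incident coordinates must form a word of a small fixed inner code.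

**Example.** Take the complete bipartite graph with three vertices on each side, and let the inner code be the even-weight words of length $3$. A word is a $3\times3$ array over $\mathbb F_2$ (rows are left vertices, columns are right vertices) with all row and column sums even. The code is the AND of six tests on three coordinates each. The top-left $2\times2$ block can be chosen freely and determines the rest, so the dimension is $4$; counting the six constraints gives the weaker bound $9-6=3$. Every nonzero row has weight at least $2$ and every nonzero column too, so nonzero words have weight at least $4$.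

The idea for the distance is visible here. In a nonzero word every touched vertex meets many support edges. In an expander, a small set of vertices cannot have that many edges inside it, so many vertices are touched.

**Lemma 6.** There are absolute constants $\Delta_0\in\mathbb N$ and $\delta\in(0,1]$ such that for every $t\ge1$ there is an explicit linear code $B_t\subseteq\mathbb F_2^m$, $m=\Delta_0t^2$, with $\dim B_t\ge m/2$ and all nonzero weights at least $\delta m$. Moreover, membership in $B_t$ is the AND of $2t^2$ tests, each depending on $\Delta_0$ coordinates.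

*Proof.*

**Step 1: obtain a graph with strong expansion.** We quote the theorem of Gabber and Galil (J. Comput. System Sci. 22 (1981); see Hoory–Linial–Wigderson, Bull. AMS 43 (2006), Section 8): for every $t\ge1$ there is an explicit symmetric $8$-regular multigraph on $\mathbb Z_t^2$ all of whose eigenvalues, apart from one copy of the top eigenvalue $8$ (eigenvector $\mathbf 1$), are at most $5\sqrt2$. We amplify its spectral gap.

Let $V=t^2$ be the number of vertices. Add $8$ loops at each vertex, that is, add $8I$ to the adjacency matrix. All eigenvalues of an $8$-regular graph are at least $-8$, so the new ones are nonnegative, and on $\mathbf 1^\perp$ they lie in $[0,8+5\sqrt2]$. The row sums are $16$. Take the $70$th power. The result is a symmetric nonnegative integer matrix $\mathcal A$ with row sums $\Delta_0=16^{70}$, whose eigenvalues on $\mathbf 1^\perp$ lie in $[0,\theta\Delta_0]$ with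
$$\theta=\Bigl(\frac{8+5\sqrt2}{16}\Bigr)^{70}<(1-0.0575)^{70}\le e^{-4.025}<0.02,$$
where we used $5\sqrt2<7.08$.

**Step 2: bound the number of edges between two sets.** For $X,Y\subseteq\mathbb Z_t^2$,
$$\mathbf 1_X^T\mathcal A\mathbf 1_Y\le\frac{\Delta_0|X||Y|}{V}+\theta\Delta_0\sqrt{|X||Y|}.\tag{4}$$
To see this, write $\mathbf 1_X=\frac{|X|}V\mathbf 1+u$ and $\mathbf 1_Y=\frac{|Y|}V\mathbf 1+v$ with $u,v\perp\mathbf 1$. Since $\mathcal A$ preserves $\mathbf 1^\perp$ and $\mathcal A\mathbf 1=\Delta_0\mathbf 1$, the cross terms vanish. The product of the constant parts is $\frac{|X||Y|}{V^2}\Delta_0V$. Finally $|u^T\mathcal Av|\le\theta\Delta_0\|u\|\|v\|\le\theta\Delta_0\sqrt{|X||Y|}$, because $\|u\|\le\|\mathbf 1_X\|=\sqrt{|X|}$ and likewise for $v$.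

**Step 3: fix the inner code.** Let $\delta_0=1/25$. Since $H(1/25)<0.2424<\frac14$, Lemma 5 with $\lambda=\delta_0$, length $\Delta_0$ and $r=\frac34\Delta_0$ gives a fixed code $C_0\subseteq\mathbb F_2^{\Delta_0}$ with $\dim C_0=\frac34\Delta_0$ and all nonzero weights at least $\delta_0\Delta_0$. (The number $\Delta_0=16^{70}$ is divisible by $4$.) It does not depend on $t$.

**Step 4: define the code, and count its tests and dimension.** Take the bipartite multigraph with two copies of $\mathbb Z_t^2$ as its sides and $\mathcal A_{vw}$ parallel edges between left $v$ and right $w$. It is $\Delta_0$-regular on both sides and has $m=\Delta_0V$ edges. Let $B_t$ be the set of $y\in\mathbb F_2^{\text{edges}}$ whose restriction to the $\Delta_0$ edges at each of the $2V$ vertices (listed in a fixed order) lies in $C_0$. The $2V=2t^2$ local conditions are the tests, each on $\Delta_0$ coordinates. Each of them is a system of $\frac{\Delta_0}4$ linear equations, so $\dim B_t\ge m-2V\cdot\frac{\Delta_0}4=\frac m2$.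

**Step 5: bound the distance.** Let $0\ne y\in B_t$ have support $E'$, touching the left vertices $X$ and the right vertices $Y$. At a touched vertex the restriction of $y$ is a nonzero word of $C_0$, so the vertex meets at least $\delta_0\Delta_0$ edges of $E'$. Counting from the left and from the right,
$$|E'|\ge\delta_0\Delta_0\max(|X|,|Y|)\ge\delta_0\Delta_0\sqrt{|X||Y|}.$$
All edges of $E'$ run between $X$ and $Y$, so $|E'|$ is at most the right side of (4). Dividing by $\Delta_0\sqrt{|X||Y|}$ gives $\delta_0\le\frac{\sqrt{|X||Y|}}V+\theta$. Since $\theta<0.02=\delta_0/2$, it follows that $\sqrt{|X||Y|}\ge\frac{\delta_0}2V$, and then $|E'|\ge\delta_0\Delta_0\cdot\frac{\delta_0}2V=\frac{\delta_0^2}2m$. Take $\delta=\delta_0^2/2$. $\square$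

*Proof of Theorem 2.* Let $\Delta_0,\delta$ be as in Lemma 6.

**Step 1: treat $d$ close to $n$ by parity.** If $n/d<\Delta_0$, let $f$ be the parity of all $n$ bits, so $\widetilde{\deg}_\varepsilon(f)=n$ for all $\varepsilon<1$. As $\log(1/\varepsilon)>1$ and $d\le n$, we have $\min\{d\log(1/\varepsilon),n\}\ge d>n/\Delta_0$, and this minimum is at most $n$. So it lies in $[n/\Delta_0,n]$, and the bounds hold with constants $1$ and $\Delta_0$.

**Step 2: choose parameters otherwise.** Now $n/(d\Delta_0)\ge1$. Let
$$t=\Bigl\lfloor\sqrt{n/(d\Delta_0)}\Bigr\rfloor\ge1,\qquad m=\Delta_0t^2\in\Bigl[\frac n{4d},\frac nd\Bigr],\qquad k=\lfloor d\rfloor\in\Bigl[\frac d2,d\Bigr],$$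
again by $\lfloor y\rfloor\ge y/2$ for $y\ge1$; note that $d\ge\sqrt n\ge1$. Let $f$ be $f_{B_t,k}$ padded to $n$ bits. Then $n/8\le mk\le n$. The hypothesis $d\ge\sqrt n$ enters here: $m\le n/d\le d\le2k$.

**Step 3: check the two error levels.** Since $\dim B_t\ge m/2$, Lemma 3 gives $\widetilde{\deg}_{2^{-m}}(f)\ge mk/10$. In Lemma 4 take the local tests of all $k$ words, so $M=2t^2k=2mk/\Delta_0\ge2$ and $\Delta=\Delta_0$. By Step 2,
$$\Delta\sqrt M=\sqrt{2\Delta_0mk}\le2\sqrt{\Delta_0}\,k.$$
So Lemma 4, with $\Delta_0\le\Delta_0k$, gives $\widetilde{\deg}_{1/3}(f)\le Kk$ for the absolute constant $K=\frac6{\delta^2}\bigl(1+2\sqrt{8\Delta_0/\delta}+\Delta_0\bigr)$.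

**Step 4: fill in all $\varepsilon$.** Apply Lemma 2. Since $k\le d$, the upper bound is at most $18K\min\{d\log(1/\varepsilon),n\}$. Since $k\ge d/2$ and $mk\ge n/8$, we have $\min\{k\log(1/\varepsilon),mk\}\ge\frac18\min\{d\log(1/\varepsilon),n\}$. Together with Step 1, the theorem holds with $a=\frac1{1440}$ and $A=\max\{18K,\Delta_0\}$. For $c\in[1/2,1)$ the choice $d=n^c\in[\sqrt n,n]$ is allowed for every $n$, with the same $a$ and $A$. $\blacksquare$

## 9. Nothing below $\sqrt n$

The verification cost $\sqrt{mk}\approx\sqrt n$ limited the construction to $d\ge\sqrt n$. For total functions this limit is genuine, by the theorem of Aaronson, Ben-David, Kothari, Rao and Tal ("Degree vs. approximate degree and quantum implications of Huang's sensitivity theorem", STOC 2021): there is an absolute constant $C$ such that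
$$\deg(f)\le C\,\widetilde{\deg}_{1/3}(f)^2\qquad\text{for every total Boolean function } f.\tag{5}$$
We quote it. For $\mathrm{OR}_m$, which has degree $m$, it gives $\widetilde{\deg}_{1/3}(\mathrm{OR}_m)\ge\sqrt{m/C}$, as used in Section 4.

*Proof of Theorem 3.* Only the two ends of the range $[2^{-n},1/3]$ are needed. Let $a,A>0$ be the lower and upper constants in the hypothesis, and let $n\ge2$, so that the range is nonempty.

**Step 1: the small end forces large exact degree.** An exact representation is in particular a $2^{-n}$-approximant, so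
$$\deg(f_n)\ge\widetilde{\deg}_{2^{-n}}(f_n)\ge a\min\{d(n)\,n,n\}=an,$$
because $d(n)\ge1$.

**Step 2: the large end bounds the approximate degree.** Taking $\varepsilon=1/3$ gives $\widetilde{\deg}_{1/3}(f_n)\le A\,d(n)\log3$.

**Step 3: compare.** By (5), $an\le CA^2(\log3)^2d(n)^2$, that is, $d(n)\ge\frac{\sqrt{a/C}}{A\log3}\sqrt n$. So $d(n)=\Omega(\sqrt n)$. For $d(n)=n^c$ with $0<c<\frac12$ this inequality fails for large $n$, so no such $c$ is achievable. $\blacksquare$
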